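# Topological entropy of quasiconformal homeomorphisms and the bound $\tfrac12\ln K$

## 1. A hyperbolic matrix on the square torus

Let $T=\mathbb R^2/\mathbb Z^2$ with its flat metric, which is also the Riemann surface $\mathbb C/\mathbb Z[i]$, and let
$$\mathcal A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$$
act on $T$. Its trace is $3$ and its determinant is $1$, so its eigenvalues are $\lambda$ and $\lambda^{-1}$ with $\lambda=\frac{3+\sqrt5}2$. The matrix is symmetric, so there is an orthonormal basis of eigenvectors. Write a displacement vector as $w=(a,b)$ in this basis. Then $\mathcal A^jw=(\lambda^ja,\lambda^{-j}b)$. Two numbers can be read off from this formula.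

*How much does $\mathcal A$ distort shapes?* It maps a circle to an ellipse with axes in ratio $\lambda:\lambda^{-1}$. This ratio, $K=\lambda^2$, is the same at every point.

*How many orbits can one tell apart in time $n$?* Put $d_n(x,y)=\max_{0\le j<n}d(\mathcal A^jx,\mathcal A^jy)$, and let $s(n,\eta)$ be the largest number of points of $T$ that are pairwise at $d_n$-distance at least $\eta$.

For a lower bound, take $\eta\le\frac16$ and place points along the expanding direction, $x_i=x+i\,\eta\lambda^{-(n-1)}e_u$ with $0\le i\le\lambda^{n-1}$, where $e_u$ is the unit eigenvector for $\lambda$. Two of these points differ by $a\,e_u$ with $\eta\lambda^{-(n-1)}\le|a|\le\eta$. Let $j\ge0$ be the smallest integer with $\lambda^j|a|\ge\eta$. Then $j\le n-1$ and $\lambda^j|a|<\lambda\eta<\frac12$. On $T$ a displacement of length less than $\frac12$ realizes the distance, so $d(\mathcal A^jx_i,\mathcal A^jx_{i'})=\lambda^j|a|\ge\eta$. Hence $s(n,\eta)\ge\lambda^{n-1}$.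

For an upper bound, cover $T$ by rectangles whose sides are parallel to the eigenvectors and have lengths $\frac12\eta\lambda^{-n}$ (expanding direction) and $\frac12\eta$ (contracting direction). Two points of one rectangle differ by some $(a,b)$ with $\lambda^j|a|+\lambda^{-j}|b|\le\frac12\eta\lambda^{-1}+\frac12\eta<\eta$ for $0\le j<n$. So each rectangle contains at most one point of a separated set, and $C_\eta\lambda^n$ rectangles cover $T$. Hence $s(n,\eta)\le C_\eta\lambda^n$.

The exponential growth rate of $s(n,\eta)$, which is the topological entropy, is therefore $\ln\lambda$. Since $K=\lambda^2$,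
$$h_{\rm top}(\mathcal A)=\ln\lambda=\tfrac12\ln K .$$

Now try the shear $\mathcal S=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ on the same torus. Here $\mathcal S^{\mathsf T}\mathcal S=\begin{pmatrix}1&1\\1&2\end{pmatrix}$ has trace $3$ and determinant $1$, so the singular values of $\mathcal S$ are $\lambda^{1/2},\lambda^{-1/2}$ and $K=\lambda$. But $\mathcal S^j(a,b)=(a+jb,b)$ in standard coordinates, so rectangles of size $\frac\eta4\times\frac\eta{4n}$ have $d_n$-diameter less than $\eta$. It takes $O_\eta(n)$ of them to cover $T$, so the entropy is $0<\frac12\ln K$.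

So a linear map of the torus can reach $\frac12\ln K$ or fall below it. The question, which is posed in "Rotation Sets and Entropy" (http://www.math.stonybrook.edu/theses/thesis95-1/part1.pdf), is whether anything can exceed it. If $S$ is a compact Riemann surface and $f:S\to S$ is a quasiconformal homeomorphism with dilatation $K[f]$, is $h_{\rm top}(f)\le\frac12\ln K[f]$? The answer is yes, and the constant $\frac12$ is sharp on every closed $S$.

## 2. Dilatation, energy, entropy, and the theorems

Until Section 9, $S$ is a closed connected Riemann surface. Fix a smooth conformal Riemannian metric $g$ on $S$, with distance $d$, area measure $dA$, total area $A$ and diameter $D$.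

**Definition (Sobolev homeomorphisms and energy).** A homeomorphism $h$ of $S$ is in $W^{1,2}$ if it is $W^{1,2}_{loc}$ in local charts. Then $|Dh|$ denotes the operator norm of $Dh$ with respect to $g$, defined a.e., and
$$E(h)=\int_S|Dh|^2\,dA .$$

This is finite by compactness. Example: on $T$, $E(\mathcal A^j)=A\lambda^{2|j|}$. If $h$ is conformal then $|Dh|^2$ is the Jacobian, so $E(h)=A$.

**Definition (quasiconformal maps).** An orientation-preserving homeomorphism $f$ of $S$ is quasiconformal (q.c.) if it is quasiconformal in local conformal coordinates. Its pointwise dilatation and its dilatation are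
$$K(f,z)=\frac{|f_z|+|f_{\bar z}|}{|f_z|-|f_{\bar z}|},\qquad K[f]=\operatorname*{ess\,sup}_zK(f,z).$$

In a chart the singular values of $Df$ are $|f_z|\pm|f_{\bar z}|$. So $K(f,\cdot)$ is their ratio, and since $|Df|=|f_z|+|f_{\bar z}|$ and $J_f=|f_z|^2-|f_{\bar z}|^2$, we have $|Df|^2=K(f,\cdot)J_f$ a.e. Changing $g$ by a conformal factor in the source or the target multiplies $|Df|^2$ and $J_f$ by the same number, so the identity also holds when both are computed with $g$. We have $K[f]\ge1$, independent of coordinates, and $K[f]=1$ exactly when $f$ is conformal.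

Example: near $0$ in the plane, $z\mapsto z|z|^{\alpha-1}$ with $0<\alpha<1$ has radial singular value $\alpha|z|^{\alpha-1}$ and tangential singular value $|z|^{\alpha-1}$. It is q.c. with dilatation $1/\alpha$. Its derivative is unbounded near $0$, so q.c. maps need not be Lipschitz.

We use the following standard facts (Ahlfors, *Lectures on Quasiconformal Mappings*; Lehto–Virtanen, *Quasiconformal Mappings in the Plane*):

* (Q1) q.c. maps are in $W^{1,2}_{loc}$;
* (Q2) $K[f\circ h]\le K[f]K[h]$ and $K[f^{-1}]=K[f]$;
* (Q3) $|Dh|^2\le K[h]J_h$ a.e., and $\int_SJ_h\,dA=A$;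
* (Q4) a q.c. map and its inverse preserve null sets, $J_h>0$ a.e., and the change of variables formula holds;
* (Q5) a homeomorphism that is q.c. with dilatation at most $K$ off a finite set, or off an analytic curve, is q.c. with dilatation at most $K$.

**Definition (entropy).** For a homeomorphism $f$, let $s(n,\eta)$ be the maximal cardinality of a set whose points are pairwise at distance $\ge\eta$ in the metric $\max_{0\le j<n}d(f^j\cdot,f^j\cdot)$. Then
$$h_{\rm top}(f)=\lim_{\eta\to0}\limsup_{n\to\infty}\frac1n\ln s(n,\eta).$$

We use the textbook properties of entropy: it is invariant under conjugacy; $h_{\rm top}(f^n)=n\,h_{\rm top}(f)$ for $n\ge1$; a factor of $f$ has entropy at most $h_{\rm top}(f)$; and if the space is a finite union of closed invariant sets, the entropy is the maximum of the entropies on them.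

**Theorem 1.** If $f:S\to S$ is a q.c. homeomorphism, then $h_{\rm top}(f)\le\frac12\ln K[f]$.

**Theorem 2.** Let $f$ be any homeomorphism of $S$, orientation preserving or not.

(a) Suppose $f^j\in W^{1,2}$ for all $j\ge0$, and put $a_+=\limsup_n\frac1n\ln^+E(f^n)$. Then $h_{\rm top}(f)\le a_+$.

(b) Suppose $f^j\in W^{1,2}$ for all $j\in\mathbb Z$, put also $a_-=\limsup_n\frac1n\ln^+E(f^{-n})$, and suppose $a_\pm<\infty$. Then
$$h_{\rm top}(f)\le\frac{a_+a_-}{a_++a_-}\qquad(\text{read as }0\text{ if }a_+a_-=0).$$

(c) If $f$ is q.c., then
$$h_{\rm top}(f)\le\tfrac12\lim_n\tfrac1n\ln K[f^n]\le\tfrac12\inf_\psi\ln K[\psi f\psi^{-1}],$$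
where the infimum is over all q.c. homeomorphisms $\psi:S\to S'$ onto Riemann surfaces. Also
$$h_{\rm top}(f)\le\tfrac12\limsup_n\tfrac1n\ln\max_\pm\int_SK(f^{\pm n},y)\,dA(y).$$

**Theorem 3.** For every genus there are a Riemann surface $S$ and a q.c. $f$ with $h_{\rm top}(f)=\frac12\ln K[f]>0$. For every closed Riemann surface $S$,
$$\sup\{h_{\rm top}(f)/\ln K[f]:\ f\text{ q.c. on }S,\ K[f]>1\}=\tfrac12 .$$

Section 9 treats disconnected and bordered compact surfaces, so the inequality holds on every compact Riemann surface.

The shear of Section 1 shows what (c) adds. The singular values $s_1\ge s_2$ of $\mathcal S^n$ satisfy $s_1s_2=1$ and $s_1^2+s_2^2=2+n^2$, so $K[\mathcal S^n]=s_1/s_2=s_1^2\le2+n^2$. The first bound in (c) then gives entropy $0$, the true value.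

## 3. The map $z\mapsto2z$, and why plain area does not count orbits

Take $K=1$. The inequality then says that conformal maps have zero entropy. Test $f(z)=2z$ on $\hat{\mathbb C}$ with the spherical metric $2|dz|/(1+|z|^2)$.

In the coordinate $\log z$ the metric is $\frac{2|z|}{1+|z|^2}\,|d\log z|\le|d\log z|$, and $f$ is the translation by $\ln2$. So a convex cell of diameter less than $\eta$ in the $\log z$ coordinate has $d_n$-diameter less than $\eta$ for every $n$. Choose $N$ such that $\{|z|\ge2^N\}$ and $\{|z|\le2^{-N}\}$ have diameter less than $\eta$. The first set is forward invariant, and for $0\le j<n$ the set $\{|z|\le2^{-N-n}\}$ stays in $\{|z|\le2^{-N}\}$ under $f^j$, so each of $\{|z|\ge2^N\}$ and $\{|z|\le2^{-N-n}\}$ has $d_n$-diameter less than $\eta$. What remains is an annulus of logarithmic size $(2N+n)\ln2\times2\pi$, covered by $C_\eta(2N+n)$ cells. So $s(n,\eta)$ grows at most linearly in $n$, and the entropy is $0$.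

Now try the standard counting argument. Points that are $2\varepsilon$-separated for $d_n$ have disjoint Bowen balls $\{y:d_n(x,y)<\varepsilon\}$, so their number is at most the total area divided by the smallest area of a Bowen ball. This fails here. Since $d(0,z)=2\arctan|z|$, the Bowen ball at $0$ is $\{|z|<2^{-(n-1)}\tan(\varepsilon/2)\}$, which has area at most $4\pi\,4^{-(n-1)}\tan^2(\varepsilon/2)$. The argument can then give no better rate than $\ln4$, although $K=1$. The small ball at the repelling point is exceptional, and the argument treats every ball as if it were that small. For general q.c. maps there is in addition no Lipschitz constant to bound these areas from below.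

The small ball at $0$ lies exactly where $|Df^j|$ is large. So measure area with the weight $\max_j|Df^j|^2$ instead. The total weighted area is at most
$$\sum_{j=0}^{n-1}E(f^j)=nA$$
for this map, which is linear in $n$, like the true count. For q.c. maps the total is under control too, because (Q2) and (Q3) give $E(f^j)\le A\,K[f]^{|j|}$. What is needed is a lower bound, uniform in $n$, for the weighted area of every Bowen ball.

## 4. Weighted area of Bowen balls: what a lower bound must exclude

Let $J\subset\mathbb Z$ be a finite interval of integers containing $0$, and put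
$$d_J(x,y)=\max_{j\in J}d(f^jx,f^jy),\qquad B_J(x,\varepsilon)=\{y:d_J(x,y)<\varepsilon\},\qquad \rho_J=\max_{j\in J}|Df^j|,$$
the last when $f^j\in W^{1,2}$ for all $j\in J$. We aim for $\int_{B_J(x,\varepsilon)}\rho_J^2\,dA\ge\varepsilon^2/2$.

On the torus, for $\mathcal A$, $J=\{-m,\dots,m\}$ and $(\lambda+1)\varepsilon<1$, this has the right order. Indeed, if $d_J(x,y)<\varepsilon$, lift $y-x$ to a vector $w$ with $|w|<\varepsilon$. The vector $\mathcal A^{\pm1}w$ has length less than $\lambda\varepsilon$ and is within $\varepsilon$ of a lattice vector. That lattice vector has length less than $(\lambda+1)\varepsilon<1$, so it is $0$ and $|\mathcal A^{\pm1}w|<\varepsilon$. Continuing, $|\mathcal A^jw|<\varepsilon$ for all $j\in J$. Hence $|a|,|b|<\varepsilon\lambda^{-m}$, the area of the ball is at most $4\varepsilon^2\lambda^{-2m}$, and since $\rho_J=\lambda^m$ its weighted area is at most $4\varepsilon^2$.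

Lengths in the metric $\rho_J^2g$ dominate $d_J$, so in this metric the Bowen ball has radius at least $\varepsilon$ about $x$. That alone does not bound its area. A cylinder of radius $\delta$ and length $\varepsilon$, capped by a hemisphere, is a disc whose boundary is at distance more than $\varepsilon$ from the tip, yet its area is $2\pi\delta\varepsilon+2\pi\delta^2$, which tends to $0$ with $\delta$. In such a finger a short loop surrounds a point that is far from it.

The metric $d_J$ has no fingers, and this is the key point. Suppose a loop $\gamma$ bounds a disc $\Delta$ in the Bowen ball and $\gamma$ has small $d_J$-diameter. For each $j$, the curve $f^j\gamma$ lies in a small ball of $S$, and the complement of that ball is connected. So $f^j\Delta$ either lies in the small ball or contains its whole complement. The second is impossible, since $f^j\Delta$ has small diameter. This is a maximum principle, valid for all $j\in J$ simultaneously. It says that a loop is at least as wide in $d_J$ as its distance to the points it surrounds, and a length–area argument then finishes.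

There is also a topological issue. The Bowen ball is an intersection of the sets $f^{-j}B(f^jx,\varepsilon)$, and discs can meet in a set that is not a disc. For example, $\{|z|<2\}$ and $\{|z|>\frac12\}\cup\{\infty\}$ are discs in $\hat{\mathbb C}$ that meet in an annulus. We must exclude this for a radius $\varepsilon$ that does not depend on $J$. Requiring that all $f^j$, $j\in J$, move nearby points by a controlled amount would make $\varepsilon$ depend on $n$. Instead we move from $j$ to $j\pm1$ one step at a time, which uses only the uniform continuity of $f$ and $f^{-1}$. This is why $J$ is taken to be an interval.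

## 5. Small balls on $S$ and the choice of scale

Write $B(p,r)=\{d(p,\cdot)<r\}$ and $\bar B(p,r)=\{d(p,\cdot)\le r\}$. By compactness we may fix $r_0>0$ such that $r_0$ is less than the injectivity radius $\operatorname{inj}(S,g)$, $r_0\le D/8$, and every ball $B(p,r_0)$ lies in the domain of a holomorphic chart with bounded image in $\mathbb C$.

**Lemma 4.** Let $p\in S$ and $0<r\le r_0$.

(F1) $B(p,r)$ is homeomorphic to an open disc, and $S\setminus B(p,r)$ and $S\setminus\bar B(p,r)$ are nonempty and connected.

(F2) $S\setminus\bar B(p,r)$, and hence $S\setminus B(p,r)$, has diameter at least $3D/4$.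

*Proof.* Below the injectivity radius the exponential map at $p$ is a diffeomorphism onto its image, so $B(p,r)$ is a disc. Some point of $S$ is at distance at least $D/2>r$ from $p$, so both complements are nonempty. For $0<s<\operatorname{inj}(S,g)$, pushing $B(p,s)\setminus\{p\}$ radially outward onto the circle of radius $s$ is a continuous retraction of $S\setminus\{p\}$ onto $S\setminus B(p,s)$. Since $S\setminus\{p\}$ is connected, so is $S\setminus B(p,s)$. This applies to $s=r$ and to all $s$ slightly larger than $r$. Finally, $S\setminus\bar B(p,r)$ is the increasing union of the connected nonempty sets $S\setminus B(p,s)$ as $s\downarrow r$, so it is connected.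

For (F2), let $d(q,q')=D$. If $q,q'\notin\bar B(p,r)$, the diameter is $D$. Otherwise, say $q\in\bar B(p,r)$. Then $d(p,q')\ge D-r>r$, so $q'\notin\bar B(p,r)$. For $s>r$ close to $r$ there is a point $y$ with $d(p,y)=s$, because $d(p,\cdot)$ is continuous on the connected space $S$ and takes the values $0$ and $d(p,q')>s$. Then $y\notin\bar B(p,r)$ and $d(y,q')\ge d(q,q')-d(q,p)-d(p,y)\ge D-r-s$. Letting $s\downarrow r$, the diameter is at least $D-2r\ge3D/4$. $\square$

Now let $f$ be a homeomorphism of $S$. By uniform continuity of $f$ and $f^{-1}$, choose $\varepsilon_0\in(0,r_0/2]$ such that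
$$d(y,z)\le2\varepsilon_0\ \Longrightarrow\ d(f^{\pm1}y,f^{\pm1}z)\le D/2. \tag{1}$$
The number $\varepsilon_0$ depends on $f$ and $S$, but on no window $J$.

## 6. Every Bowen ball has weighted area at least $\varepsilon^2/2$

**Lemma 5.** If $f^j\in W^{1,2}$ for all $j\in J$, then for all $x\in S$ and $0<\varepsilon\le\varepsilon_0$,
$$\int_{B_J(x,\varepsilon)}\rho_J^2\,dA\ge\frac{\varepsilon^2}2 .$$

*Proof.* Let $u=d_J(x,\cdot)$, a continuous function, and let $U$ be the connected component of $\{u<\varepsilon\}=B_J(x,\varepsilon)$ containing $x$. It is open because $S$ is locally connected. Since $0\in J$, $U\subset B(x,\varepsilon)\ne S$, and $f^jU\subset B(f^jx,\varepsilon)$ for $j\in J$.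

**Step 1: $S\setminus U$ is connected.** This step rules out holes in $U$. Let $O$ be the component of $S\setminus U$ containing the connected set $S\setminus B(x,\varepsilon)$, and suppose there is another component $H$.

We claim that $f^jH\subset B(f^jx,\varepsilon)$ for all $j\in J$. For $j=0$ this holds because $H\cap O=\emptyset$. Suppose it holds for $j$, and let $j'=j\pm1\in J$. The set $f^{j'}H$ is a component of $S\setminus f^{j'}U$. Since $f^{j'}U\subset B(f^{j'}x,\varepsilon)$, the set $S\setminus f^{j'}U$ contains the connected set $S\setminus B(f^{j'}x,\varepsilon)$. So $f^{j'}H$ either contains $S\setminus B(f^{j'}x,\varepsilon)$ or is disjoint from it. By the inductive hypothesis $\operatorname{diam}f^jH\le2\varepsilon\le2\varepsilon_0$, so (1) gives $\operatorname{diam}f^{j'}H\le D/2<3D/4$, and (F2) excludes the first alternative. Hence $f^{j'}H\subset B(f^{j'}x,\varepsilon)$. As $J$ is an interval containing $0$, induction upward and downward from $0$ proves the claim.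

Thus $H\subset\{u<\varepsilon\}$. Next, $H\cap\bar U\ne\emptyset$. Otherwise each point of $H$ has a connected neighborhood disjoint from $U$. This neighborhood is a connected subset of $S\setminus U$ meeting $H$, so it lies in $H$, and $H$ is open. It is also closed, being a component of a closed set, so $H=S$, which is absurd since $U\ne\emptyset$. Since $U$ and $H$ are connected and $H$ contains a point of $\bar U$, the set $U\cup H$ is connected. It lies in $\{u<\varepsilon\}$ and contains $x$, so $H\subset U$, contradicting $H\subset S\setminus U$.

**Step 2: uniformization of $U$.** This step provides polar coordinates on $U$. Let $\chi$ be a holomorphic chart with bounded image defined on a neighborhood of $B:=B(x,\varepsilon)$. We show that $\hat{\mathbb C}\setminus\chi(U)$ is connected.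

Since $\chi(B)$ is a simply connected plane domain by (F1), $\hat{\mathbb C}\setminus\chi(B)$ is connected. Suppose $\hat{\mathbb C}\setminus\chi(U)=P\sqcup Q$ with $P,Q$ closed and nonempty. The connected set $\hat{\mathbb C}\setminus\chi(B)$ lies in one of them, say in $P$. Then $Q$ is a compact subset of $\chi(B)$ and is relatively open in $\hat{\mathbb C}\setminus\chi(U)$, that is, $Q=W\cap(\hat{\mathbb C}\setminus\chi(U))$ for some open $W$. Hence $\chi^{-1}(Q)\subset B$ is compact and nonempty, and it equals $\chi^{-1}(W\cap\chi(B))\setminus U$, so it is relatively open in $S\setminus U$. It misses the nonempty set $S\setminus B\subset S\setminus U$. So $S\setminus U$ has a proper nonempty subset that is open and closed, contradicting Step 1.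

Thus $\chi(U)$ is a bounded domain with connected complement in $\hat{\mathbb C}$, so it is simply connected. By the Riemann mapping theorem there is a biholomorphic $\varphi:\mathbb D\to U$ with $\varphi(0)=x$. Put $v=u\circ\varphi$. Then $v(0)=0$ and $v<\varepsilon$.

Moreover, $v(z)\to\varepsilon$ uniformly as $|z|\to1$. Indeed, $U$ is a component of the open set $\{u<\varepsilon\}$, hence relatively closed in it. So for $t<\varepsilon$ we have $U\cap\{u\le t\}=\bar U\cap\{u\le t\}$, which is compact. Its preimage $\{v\le t\}$ is compact in $\mathbb D$, so $v>t$ near the unit circle.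

**Step 3: the maximum principle.** This step excludes fingers. For $0<r<1$ let $C_r=\{|z|=r\}$, $\gamma=\varphi(C_r)$ and $\Delta_r=\varphi(\{|z|<r\})$. The set $\Delta_r$ is open and connected. Its closure is the compact set $\varphi(\{|z|\le r\})=\Delta_r\cup\gamma$, so it is relatively closed in $S\setminus\gamma$. Hence $\Delta_r$ is a component of $S\setminus\gamma$. We claim:
$$\text{if } j\in J,\ q\in S,\ 0<s\le r_0,\ f^j\gamma\subset\bar B(q,s),\ \text{ then } f^j\Delta_r\subset\bar B(q,s). \tag{2}$$
Indeed, $S\setminus\bar B(q,s)$ is connected by (F1) and disjoint from $f^j\gamma$. So it is either contained in the component $f^j\Delta_r$ of $S\setminus f^j\gamma$ or disjoint from it. The first is impossible by (F2), since $\operatorname{diam}f^j\Delta_r\le2\varepsilon\le r_0\le D/8$. The second is the conclusion of (2).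

Let $M(r)=\max_{C_r}v$ and let $\delta(r)$ be the $d_J$-diameter of $\gamma$. Then $M(r)<\varepsilon$, and $M(r)>0$ because $x\notin\gamma$. Also $0<\delta(r)\le2\varepsilon\le r_0$, since $d_J(x,\cdot)<\varepsilon$ on $\gamma$. So (2) may be used with $s=M(r)$ and with $s=\delta(r)$.

First take $q=f^jx$ and $s=M(r)$, for every $j\in J$. The hypothesis of (2) holds by definition of $M(r)$, so $d(f^jx,f^jy)\le M(r)$ for all $y\in\Delta_r$ and $j\in J$, that is, $v\le M(r)$ on $\{|z|\le r\}$. So $M$ is nondecreasing. It is continuous since $v$ is, and $M(0^+)=0$, $M(1^-)=\varepsilon$ by Step 2.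

Next let $z\in C_r$ and take $q=f^j\varphi(z)$, $s=\delta(r)$, for every $j\in J$. The hypothesis of (2) holds by definition of $\delta(r)$. Since $x\in\Delta_r$, we get $d(f^jx,f^j\varphi(z))\le\delta(r)$ for every $j\in J$, that is, $v(z)\le\delta(r)$. Hence
$$M(r)\le\delta(r)\qquad(0<r<1). \tag{3}$$

**Step 4: lengths on almost every circle and radius.** This step bounds $d_J$ by integrals of $\rho_J$. Use $\zeta=\tau+i\theta$ with $\tau<0$, put $\Phi(\zeta)=\varphi(e^\zeta)$, and
$$\sigma=\max_{j\in J}|D(f^j\circ\Phi)|=(\rho_J\circ\Phi)\,|\Phi'|_g ,$$
where $|D(\cdot)|$ is the operator norm from the Euclidean $\zeta$-plane to $(S,g)$ and $|\Phi'|_g$ is the factor by which $\Phi$ scales lengths. The second equality holds a.e. because $\Phi$ is locally biholomorphic, so $D\Phi$ is $|\Phi'|_g$ times an isometry.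

Each $f^j\circ\Phi$ is continuous and $W^{1,2}_{loc}$ in charts. Recall the ACL property: a continuous $W^{1,2}_{loc}$ function is absolutely continuous on almost every horizontal and almost every vertical segment of a square, and its partial derivatives agree a.e. with the weak ones. Cover the half-plane $\{\tau<0\}$ by countably many open squares, each mapped by all $f^j\circ\Phi$, $j\in J$, into charts. By the ACL property and Fubini's theorem, for a.e. $\tau$ (resp. a.e. $\theta$) all these maps are locally absolutely continuous on the corresponding vertical (resp. horizontal) line, with speed at most $\sigma$ a.e. on it.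

A curve $c:[\alpha,\beta]\to S$ that is absolutely continuous in charts satisfies $d(c(\alpha),c(\beta))\le\int_\alpha^\beta|c'|_g\,dt$. Indeed, in charts $d$ is locally bounded by a constant times the Euclidean distance, so $t\mapsto d(c(\alpha),c(t))$ is absolutely continuous. Where $c$ is differentiable, $d(c(t),c(t+h))\le|h|\,|c'(t)|_g+o(h)$, so the derivative of this function is at most $|c'(t)|_g$ a.e. Applying this to each $f^j\circ\Phi$ and taking the maximum over $j\in J$, we get for any segment $I$ with endpoints $\zeta,\zeta'$ on such a line
$$d_J(\Phi(\zeta),\Phi(\zeta'))\le\int_I\sigma\,|d\zeta| . \tag{4}$$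

**Step 5: length–area.** This step combines circles and radii. By Step 3 the number $r_1=\min\{r:M(r)=\varepsilon/2\}\in(0,1)$ exists. Put $\tau_1=\ln r_1$, $L=-\tau_1$ and $R=(\tau_1,0)\times[0,2\pi]$, a rectangle of area $2\pi L$.

Circles: let $\tau\in(\tau_1,0)$ be such that (4) holds on the vertical line over $\tau$. Two points of $C_{e^\tau}$ whose images are at $d_J$-distance $\delta(e^\tau)$ divide the circle into two arcs, each of $\sigma$-length at least $\delta(e^\tau)$. By (3) and the monotonicity of $M$,
$$\int_0^{2\pi}\sigma\,d\theta\ge2\delta(e^\tau)\ge2M(e^\tau)\ge\varepsilon,\qquad\text{hence}\qquad\iint_R\sigma\ge\varepsilon L. \tag{5}$$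

Radii: since $u=d_J(x,\cdot)$ is $1$-Lipschitz for $d_J$, (4) gives for a.e. $\theta$ and every $\tau\in(\tau_1,0)$
$$v(e^{\tau+i\theta})-v(e^{\tau_1+i\theta})\le\int_{\tau_1}^\tau\sigma\,d\tau' .$$
As $v\le\varepsilon/2$ on $C_{r_1}$ and $v\to\varepsilon$ as $\tau\to0$, we get
$$\int_{\tau_1}^0\sigma\,d\tau\ge\frac\varepsilon2,\qquad\text{hence}\qquad\iint_R\sigma\ge\pi\varepsilon. \tag{6}$$

We have no control of $L$. With Cauchy–Schwarz, (5) alone would give $\iint_R\sigma^2\ge\varepsilon^2L/(2\pi)$, which is useless for small $L$, and (6) alone would give $\pi\varepsilon^2/(2L)$, which is useless for large $L$. So multiply (5) and (6) and apply Cauchy–Schwarz on $R$: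
$$\pi\varepsilon^2L\le\Big(\iint_R\sigma\Big)^2\le2\pi L\iint_R\sigma^2 .$$
Hence $\iint_R\sigma^2\ge\varepsilon^2/2$. Finally, $\Phi$ is injective on $(\tau_1,0)\times[0,2\pi)$ with image in $U$, and $|\Phi'|_g^2$ is its area factor, so $\iint_R\sigma^2\le\int_U\rho_J^2\,dA\le\int_{B_J(x,\varepsilon)}\rho_J^2\,dA$. $\blacksquare$

## 7. Centering the time window: proof of Theorem 1

**Step 1: counting.** This step turns Lemma 5 into a bound for $s(n,\cdot)$, with freedom in the choice of window. Let $0\le m<n$ and $J=\{-m,\dots,n-1-m\}$, an interval containing $0$. Since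
$$\max_{0\le j<n}d(f^jx,f^jy)=d_J(f^mx,f^my)$$
and $f^m$ is a bijection, $s(n,\eta)$ is also the maximal cardinality of a set that is pairwise $\ge\eta$ apart for $d_J$. Let $\varepsilon\le\varepsilon_0$ and let $\{x_i\}$ be such a set with $\eta=2\varepsilon$. The balls $B_J(x_i,\varepsilon)$ are disjoint by the triangle inequality. If $f^j\in W^{1,2}$ for all $j\in J$, Lemma 5 gives
$$s(n,2\varepsilon)\,\frac{\varepsilon^2}2\le\int_S\rho_J^2\,dA\le\sum_{j=-m}^{n-1-m}E(f^j). \tag{7}$$

**Step 2: energy of iterates.** This step bounds the right side of (7). Let $f$ be q.c. with $K=K[f]$. By (Q1) and (Q2) all $f^j$, $j\in\mathbb Z$, are in $W^{1,2}$ and $K[f^j]\le K^{|j|}$. By (Q3),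
$$E(f^j)\le K[f^j]\int_SJ_{f^j}\,dA\le A\,K^{|j|}. \tag{8}$$

The obvious window is $m=0$, that is, $J=\{0,\dots,n-1\}$. Then (7) and (8) give $s(n,2\varepsilon)\le\frac{2A}{\varepsilon^2}nK^{n-1}$, hence only $h_{\rm top}(f)\le\ln K$, off by a factor of $2$. The matrix $\mathcal A$ shows that (8) is not to blame, since $E(\mathcal A^j)=A\,K[\mathcal A]^{|j|}$ exactly. The loss is in Lemma 5. For this window and $(\lambda+1)\varepsilon<1$, the lifting argument of Section 4 shows that the Bowen ball contains the rectangle $|a|<\varepsilon\lambda^{-(n-1)}/\sqrt2$, $|b|<\varepsilon/\sqrt2$, on which $\lambda^{2j}a^2+\lambda^{-2j}b^2<\varepsilon^2$ for $0\le j<n$. Since $\rho_J=\lambda^{n-1}$, its weighted area is at least $2\varepsilon^2\lambda^{n-1}$, far more than $\varepsilon^2/2$. For the symmetric window of Section 4 the weighted area is at most $4\varepsilon^2$. So the time window should be centered at $0$.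

**Step 3: the centered window.** This step finishes the proof. Take $m=\lfloor n/2\rfloor$ in (7). Then $|j|\le n/2$ for all $j\in J$, and $J$ has $n$ elements, so
$$s(n,2\varepsilon)\le\frac{2A}{\varepsilon^2}\,n\,K^{n/2}\qquad(0<\varepsilon\le\varepsilon_0,\ n\ge1).$$
Since $\varepsilon_0$ does not depend on $n$, $\limsup_n\frac1n\ln s(n,2\varepsilon)\le\frac12\ln K$ for all small $\varepsilon$. Hence $h_{\rm top}(f)\le\frac12\ln K[f]$. $\blacksquare$

## 8. Growth of energy: proof of Theorem 2

**Part (a): the forward window.** Here only forward iterates are known to be in $W^{1,2}$. If $a_+=\infty$ there is nothing to prove. Otherwise, for each $\delta>0$ there is $C_\delta$ with $E(f^j)\le C_\delta e^{j(a_++\delta)}$ for $j\ge0$. Take $m=0$ in (7). As $a_+\ge0$, the right side is at most $n\,C_\delta e^{n(a_++\delta)}$. So $h_{\rm top}(f)\le a_++\delta$ for every $\delta>0$.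

**Part (b): an off-center window.** Here the position of the window is adapted to the two growth rates. Let $t\in[0,1)$ and $m=\lfloor tn\rfloor<n$. Enlarge $C_\delta$ so that also $E(f^{-j})\le C_\delta e^{j(a_-+\delta)}$ for $j\ge0$. In $J$ the negative indices satisfy $|j|\le tn$, and the nonnegative ones satisfy $j\le n-1-m\le(1-t)n$. So the right side of (7) is at most
$$n\,C_\delta\max\big(e^{(1-t)n(a_++\delta)},\,e^{tn(a_-+\delta)}\big).$$
Letting $n\to\infty$, then $\varepsilon\to0$ and $\delta\to0$,
$$h_{\rm top}(f)\le\max\big((1-t)a_+,\;t\,a_-\big)\qquad(0\le t<1).$$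
If $a_\pm>0$, choose $t=a_+/(a_++a_-)$. Both terms then equal $a_+a_-/(a_++a_-)$. If $a_+=0$, take $t=0$ and get $0$. If $a_-=0<a_+$, let $t\to1$ and get $0$.

**Part (c), first two bounds: iterates and conjugates.** Theorem 1 applied to $f^n$ gives $h_{\rm top}(f)=\frac1nh_{\rm top}(f^n)\le\frac1{2n}\ln K[f^n]$. By (Q2), $K[f^{n+n'}]\le K[f^n]K[f^{n'}]$, so $\ln K[f^n]$ is subadditive and $\lim_n\frac1n\ln K[f^n]$ exists. This proves the first inequality. Since $f^n=\psi^{-1}(\psi f\psi^{-1})^n\psi$, (Q2) gives $K[f^n]\le K[\psi]^2K[\psi f\psi^{-1}]^n$. Taking logarithms, dividing by $n$ and letting $n\to\infty$ gives the second.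

**Part (c), last bound: average dilatation.** Here energies are rewritten as integrals of pointwise dilatations. We have $|Df^n(x)|^2\le K(f^n,x)J_{f^n}(x)$ a.e. By (Q4), for a.e. $x$ the differential of $f^{-n}$ at $f^n(x)$ is the inverse of $Df^n(x)$. A matrix and its inverse have the same ratio of singular values, so $K(f^n,x)=K(f^{-n},f^n(x))$ a.e. Changing variables $y=f^n(x)$,
$$E(f^n)\le\int_SK(f^{-n},f^n(x))\,J_{f^n}(x)\,dA(x)=\int_SK(f^{-n},y)\,dA(y),$$
and likewise $E(f^{-n})\le\int_SK(f^n,y)\,dA(y)$. Put $b=\limsup_n\frac1n\ln\max_\pm\int_SK(f^{\pm n},y)\,dA(y)$. These integrals are at least $A$, since $K(\cdot,\cdot)\ge1$, so $b\ge0$. They are at most $A\,K[f]^n$, so $b<\infty$. Therefore $a_\pm\le b<\infty$, and (b) applies. The function $a_+a_-/(a_++a_-)$ is nondecreasing in each variable, because its derivative in $a_+$ is $a_-^2/(a_++a_-)^2\ge0$ and the function is symmetric. So if $b>0$, (b) gives $h_{\rm top}(f)\le b^2/(2b)=b/2$, and if $b=0$, (b) gives $h_{\rm top}(f)\le0=b/2$. $\blacksquare$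

## 9. Disconnected and bordered surfaces, and reversed orientation

*Disconnected surfaces.* A compact surface has finitely many components and $f$ permutes them, so some $f^N$, $N\ge1$, preserves each component. Entropy on a finite disjoint union is the maximum over the components. Applying the connected case to $f^N$ on each component,
$$h_{\rm top}(f)=\tfrac1Nh_{\rm top}(f^N)\le\tfrac1{2N}\ln K[f^N]\le\tfrac12\ln K[f].$$

*Bordered surfaces.* By the previous paragraph we may take $S$ connected. Let $S$ be compact with border, and extend $f$ by reflection to the double of $S$, a closed connected Riemann surface. This is well defined, since $f$ maps the border to itself. The extension is an orientation-preserving homeomorphism, and at mirror points off the border it has the same pointwise dilatation. The border is an analytic curve, so by (Q5) the extension is q.c. with the same dilatation. The double is a union of two closed invariant sets on each of which the map is conjugate to $f$, so the entropy is the same. Theorem 1 on the double gives the inequality on $S$.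

*Orientation-reversing maps.* Compute the dilatation of such a map after conjugating a chart. It is again the ratio of singular values, and (Q1)–(Q4) hold with $|J_h|$ in place of $J_h$. Lemma 5 and (7) never used orientation. So the proof is identical.

## 10. Linear maps and branched covers: proof of Theorem 3

The first assertion needs one example in each genus, and the second then follows by conjugation.

**Genus 1.** Take $\mathcal A$ on $T$. The matrix $\mathcal A^n$ is symmetric with singular values $\lambda^n,\lambda^{-n}$, so $K[\mathcal A^n]=\lambda^{2n}$. By Section 1 (see also Walters, *An Introduction to Ergodic Theory*), $h_{\rm top}(\mathcal A)=\ln\lambda=\frac12\ln K[\mathcal A]$.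

**Genus 0.** This example is a quotient of the previous one. The involution $-1$ of $T$ has four fixed points, the points of order dividing $2$. The quotient $T/\{\pm1\}$ is a Riemann surface of Euler characteristic $\chi$ with $0=2\chi-4$ by Riemann–Hurwitz, so $\chi=2$ and $T/\{\pm1\}\cong\hat{\mathbb C}$. Since $\mathcal A$ commutes with $-1$, it induces a homeomorphism of $\hat{\mathbb C}$. Off the four branch points the quotient map is locally biholomorphic, so the induced map has pointwise dilatation $\lambda^2$ there, and by (Q5) its dilatation is $\lambda^2$. The quotient map has fibers of at most two points, so entropy is preserved (Bowen, *Trans. AMS* 153 (1971)) and equals $\ln\lambda=\frac12\ln\lambda^2$.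

**Genus $g\ge2$.** This example lifts a power of $\mathcal A$ to a double cover. Let $P\subset T$ consist of $2g-2$ points with rational coordinates. For a common denominator $N$, $\mathcal A$ permutes the finite set $\big(\frac1N\mathbb Z^2\big)/\mathbb Z^2\supset P$, so some power $\mathcal A^k$, $k\ge1$, fixes $P$ pointwise.

The group $\pi_1(T\setminus P)$ is generated by $\alpha,\beta$ and loops $c_1,\dots,c_{2g-2}$ around the points of $P$, with the single relation $[\alpha,\beta]c_1\cdots c_{2g-2}=1$. Since $|P|$ is even, $\alpha,\beta\mapsto0$, $c_i\mapsto1$ defines a homomorphism to $\mathbb Z/2$, that is, a class $c\in H^1(T\setminus P;\mathbb Z/2)$ equal to $1$ on the loop around every point of $P$. As $c\ne0$, it defines a connected double cover $X\to T\setminus P$ corresponding to $\ker c$. No loop around a single point of $P$ lifts to a closed loop, so over each puncture there is one puncture of $X$. Filling these in gives a double cover $\pi:S_g\to T$ branched exactly over $P$. Give $S_g$ the complex structure that makes $\pi$ holomorphic. By Riemann–Hurwitz its Euler characteristic is $2\cdot0-(2g-2)$, so its genus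 is $g$.

By pullback, $\mathcal A^k$ permutes the finite set $H^1(T\setminus P;\mathbb Z/2)$, so some power $\mathcal A^{kl}$, $l\ge1$, fixes $c$. Hence $\mathcal A^{kl}$ and its inverse preserve the normal subgroup $\ker c$, and by the lifting criterion both lift to $X$. The composition of the two lifts, in either order, is a deck transformation, so the lift $F$ of $\mathcal A^{kl}$ is a homeomorphism of $X$. Extend $F$ to $S_g$ by fixing each branch point $\tilde p$ over $p\in P$. If $z\to\tilde p$, then $\pi(F(z))=\mathcal A^{kl}(\pi(z))\to p$. The preimages under $\pi$ of small discs about $p$ form a neighborhood base of $\tilde p$, so $F(z)\to\tilde p$. The same holds for $F^{-1}$, so $F$ is a homeomorphism of $S_g$.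

Off the branch points $F$ is locally $\pi^{-1}\circ\mathcal A^{kl}\circ\pi$ with $\pi$ locally biholomorphic. So $F$ preserves orientation and has pointwise dilatation $\lambda^{2kl}$ off a finite set, and $K[F]=\lambda^{2kl}$ by (Q5). As $\pi F=\mathcal A^{kl}\pi$ with $\pi$ surjective, $\mathcal A^{kl}$ is a factor of $F$, and
$$h_{\rm top}(F)\ge h_{\rm top}(\mathcal A^{kl})=kl\ln\lambda=\tfrac12\ln K[F].$$
Theorem 1 gives equality. This proves the first assertion.

**Arbitrary closed $S$.** This step carries the examples to a prescribed complex structure, at a bounded cost in dilatation. Let $F$ be the example above of the genus of $S$, on the surface $S_g$ (with $S_0=\hat{\mathbb C}$, $S_1=T$). Closed oriented surfaces of the same genus are diffeomorphic, so there is an orientation-preserving diffeomorphism $\psi:S_g\to S$. It is q.c. by compactness. Put $K_0=K[\psi]$ and $f_n=\psi F^n\psi^{-1}$ for $n\ge1$. Then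
$$h_{\rm top}(f_n)=n\,h_{\rm top}(F)=\tfrac n2\ln K[F],\qquad K[f_n]\le K_0^2K[F]^n .$$
Since $h_{\rm top}(f_n)>0$, Theorem 1 gives $K[f_n]>1$, so the ratio is defined, and
$$\frac{h_{\rm top}(f_n)}{\ln K[f_n]}\ge\frac{\frac n2\ln K[F]}{n\ln K[F]+2\ln K_0}\longrightarrow\frac12\qquad(n\to\infty).$$
By Theorem 1 every such ratio is at most $\frac12$, so the supremum is exactly $\frac12$. $\blacksquare$
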